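\title{Distinct neighborhoods do not guarantee\\ a $D$-antimagic labeling}

\begin{abstract}
Let $D$ be a non-empty set of nonnegative integers. A $D$-antimagic labeling of a graph on $n$ vertices is a bijection from the vertices to $\{1,\dots,n\}$ such that the sums of the labels at distance in $D$ from the various vertices are pairwise distinct. It can exist only if no two vertices have the same $D$-neighborhood, and it has been conjectured that this condition is also sufficient. We disprove the conjecture, already for $D=\{1\}$ and a connected bipartite graph, and we show that the sets $D$ for which it holds for all graphs are exactly $\{0\}$, $\mathbb Z_{>0}$ and $\mathbb Z_{\ge0}$. For every other $D$ there are arbitrarily large connected graphs with distinct $D$-neighborhoods for which even labels up to $n^{1.1}$ do not give distinct sums, whereas labels up to $n^2-n+1$ always do. The counterexamples come from a sparse random family of subsets of a $3m$-element set whose differences include all differences of $m$-element subsets.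
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Graphs in this paper are finite, simple and undirected, and they need not be connected. The distance $d(x,y)$ between vertices $x$ and $y$ of a graph $G$ is the length of a shortest path between them, and $d(x,y)=\infty$ if $x$ and $y$ lie in different components. A \emph{distance set} is a non-empty set $D\subseteq\mathbb Z_{\ge0}$, and the \emph{$D$-neighborhood} of a vertex $x$ is
\[
N_D(x)=\{y\in V(G): d(x,y)\in D\}.
\]
It lies in the component of $x$, and it contains $x$ exactly when $0\in D$. For $D=\{1\}$ it is the open neighborhood of $x$, and for $D=\{0,1\}$ the closed one.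

Write $[M]=\{1,\dots,M\}$. A map $f$ from $V(G)$ to the positive integers gives each vertex $x$ the \emph{weight}
\[
\omega(x)=\sum_{y\in N_D(x)}f(y),
\]
an empty sum being $0$. If $G$ has $n$ vertices, a \emph{$D$-antimagic labeling} of $G$ is a bijection $f:V(G)\to[n]$ whose weights are pairwise distinct, and $G$ is \emph{$D$-antimagic} if it has one. Such a labeling identifies each vertex by a single number computed from the labels that the vertex sees at distances in $D$.

Two vertices that see the same set receive the same weight under every $f$; for $D=\{1\}$ this happens to opposite vertices of the $4$-cycle. Call the pair $(G,D)$ \emph{separated} if $N_D(x)\ne N_D(y)$ for all $x\ne y$. Thus $G$ can be $D$-antimagic only if $(G,D)$ is separated. The following conjecture, posed in \cite{conj}, says that there is no other obstruction.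

\begin{quote}
\textbf{Conjecture.} For every graph $G$ and every distance set $D$, the graph $G$ is $D$-antimagic if and only if $(G,D)$ is separated.
\end{quote}

There are good reasons to expect this. The first examples agree with it: for $D=\{1\}$, labeling the path on four vertices $1,2,3,4$ in order gives the weights $2,4,6,3$, and every labeling of the complete graph $K_n$ gives the weights $n(n+1)/2-f(x)$. If large labels are allowed, separation is always enough, because under the labels $1,2,4,\dots,2^{n-1}$ different sets of vertices have different sums. Finally, counting the weights produces no obstruction: for $1\le k\le n-1$, a sum of $k$ distinct labels from $[n]$ can take $k(n-k)+1$ values, and $k(n-k)+1-n=(k-1)(n-k-1)\ge0$, so there is room for all $n$ weights even if all neighborhoods have the same size $k$.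

The conjecture is nevertheless false.

\begin{theorem}\label{thm:A}
There is a finite connected bipartite graph $G$ whose open neighborhoods are pairwise distinct and which has no $\{1\}$-antimagic labeling.
\end{theorem}

It fails for every distance set that can see more of a graph than its components.

\begin{theorem}\label{thm:B}
Let $D\subseteq\mathbb Z_{\ge0}$ be non-empty.
\begin{enumerate}
\item[(1)] If $D\in\{\{0\},\mathbb Z_{>0},\mathbb Z_{\ge0}\}$, then every graph $G$ with $(G,D)$ separated is $D$-antimagic.
\item[(2)] For every other $D$ there are infinitely many connected graphs $G$ with $(G,D)$ separated that are not $D$-antimagic. In fact there are such $G$, with $n=|V(G)|$ arbitrarily large, for which no map $f:V(G)\to[\lfloor n^{1.1}\rfloor]$, injective or not, has pairwise distinct weights.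
\end{enumerate}
\end{theorem}

So the real question is how large the labels must be allowed to be. Exponentially large labels are far from necessary.

\begin{theorem}\label{thm:C}
If $(G,D)$ is separated and $n=|V(G)|$, there is an injection $f:V(G)\to[n^2-n+1]$ with pairwise distinct weights.
\end{theorem}

We do not determine the optimal exponent, which by Theorems~\ref{thm:B}(2) and~\ref{thm:C} lies between $1.1$ and $2$.

The positive statements have short proofs, given in Section~\ref{sec:positive}. Section~\ref{sec:idea} explains the idea of the counterexamples on small cases, and Section~\ref{sec:family} constructs the set family on which they all rest. Sections~\ref{sec:A} and~\ref{sec:B} build the graphs.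

\section{When distinct weights can be achieved}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $M=n^2-n+1$ and choose the values $f(v)$, $v\in V(G)$, independently and uniformly from $[M]$. For each of the $\binom n2$ pairs $x\ne y$ consider the two linear forms in these values
\[
f(x)-f(y),\qquad \omega(x)-\omega(y)=\sum_{v\in N_D(x)\setminus N_D(y)}f(v)\;-\sum_{v\in N_D(y)\setminus N_D(x)}f(v).
\]
Each form has coefficient $\pm1$ at some vertex $v$; for the second form this is the hypothesis $N_D(x)\ne N_D(y)$. Once the values at all other vertices are fixed, at most one value of $f(v)$ makes the form vanish, so it vanishes with probability at most $1/M$. The expected number of vanishing forms is at most $n(n-1)/M<1$, so for some $f$ no form vanishes. This $f$ is injective and has pairwise distinct weights.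
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
If $D=\{0\}$, then $\omega(x)=f(x)$ and every bijection $f:V(G)\to[n]$ works.

If $D=\mathbb Z_{\ge0}$, then $N_D(x)$ is the component of $x$. Separation forces every component to be a single vertex, and again $\omega(x)=f(x)$.

If $D=\mathbb Z_{>0}$, then $N_D(x)$ is the component of $x$ with $x$ removed. Isolated vertices have empty $D$-neighborhood, so separation allows at most one of them. Order the components $C_1,\dots,C_r$ by their sizes $s_1\le\dots\le s_r$, give $C_1$ the first $s_1$ labels, $C_2$ the next $s_2$ labels, and so on. Inside a component the weight of $x$ is the label sum of the component minus $f(x)$, so these weights are distinct. Now let $x\in C_i$ and $y\in C_j$ with $i<j$. If $s_i=1$, then $s_j\ge2$ and $\omega(x)=0<\omega(y)$. If $s_i\ge2$, then $\omega(x)$ is a sum of $s_i-1\ge1$ labels from $C_i$, while $\omega(y)$ is a sum of $s_j-1\ge s_i-1$ labels, each larger than every label in $C_i$. Hence $\omega(x)<\omega(y)$.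
\end{proof}

\section{Differences of sets: the idea in small cases}\label{sec:idea}

For a map $g:K\to[M]$ and $S\subseteq K$ we write $g(S)=\sum_{a\in S}g(a)$.

Take $D=\{1\}$, a set $K$ and a family $\mathcal F$ of subsets of $K$. Form the bipartite graph with parts $K$ and $\{v_S:S\in\mathcal F\}$ in which $v_S$ is joined to the elements of $S$. If $g$ is the restriction of a labeling to $K$, the weight of $v_S$ is $g(S)$. We may therefore prescribe which subset sums of $g$ have to be distinct, at the price of one vertex, and hence one more available label, per subset.

Suppose that all $m$-element subsets of $K$ have distinct sums. These sums lie in $[mM]$, so $M\ge\frac1m\binom{|K|}{m}$. Taking for $\mathcal F$ all $m$-element subsets gives this bound, but it costs $\binom{|K|}m$ vertices, and there is no contradiction. We need the same conclusion from a much smaller family. This is possible because the condition $g(S)\ne g(T)$ depends only on the difference $1_S-1_T$ of the indicator vectors, that is, on the pair $(S\setminus T,\,T\setminus S)$, and a small set can have the same differences as a larger one.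

\begin{example}\label{ex:ruler}
In dimension one, the set $\{0,1,4,6\}$ has the differences $1=1-0$, $2=6-4$, $3=4-1$, $4=4-0$, $5=6-1$ and $6=6-0$. Consequently, if $0,t,4t,6t$ are distinct modulo $q$, then $jt\not\equiv0\pmod q$ for $1\le j\le6$, so the seven residues $0,t,\dots,6t$ are distinct and $q\ge7$. Four distinct values force a range of size seven.
\end{example}

For subsets of $K$, the difference of two $m$-element sets $X\neq Y$ is $1_A-1_B$ with $A=X\setminus Y$ and $B=Y\setminus X$, and the same difference is produced by the pair $A\cup W$, $B\cup W$ for \emph{every} $W\subseteq K\setminus(A\cup B)$. The family $\mathcal F$ has to contain only one such pair.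

\begin{example}\label{ex:triples}
Let $m=2$ and $K=\{1,\dots,6\}$, and write $123$ for $\{1,2,3\}$. Let $\mathcal F$ consist of the $16$ triples other than $123$, $145$, $246$, $356$; any two of these four omitted triples share exactly one element. We claim that every difference of two $2$-element sets is a difference of two members of $\mathcal F$.

Let $A=ab$ and $B=cd$ be disjoint and let $e,f$ be the remaining elements. If neither $W=\{e\}$ nor $W=\{f\}$ works, then one of $abe,cde$ and one of $abf,cdf$ are omitted. But two such triples share two elements ($abe,abf$ or $cde,cdf$) or none ($abe,cdf$ or $cde,abf$), so they are not both omitted. For $A=\{a\}$ and $B=\{b\}$ there are six $2$-element sets $W$ disjoint from $\{a,b\}$, and each of the four omitted triples spoils at most one of them.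

So if $g:K\to[M]$ has distinct sums on the $16$ triples, it has distinct sums on all $15$ pairs, none of which belongs to $\mathcal F$, and $2M\ge15$.
\end{example}

In Example~\ref{ex:triples} nothing is gained yet, since $16$ sets control $15$. What the example shows is where the gain comes from: each difference has several realizations $W$, so sets can be left out. If $|K|=2m$ there is no such slack, since the pair $A$, $K\setminus A$ admits only $W=\emptyset$ and every $m$-element set is forced into $\mathcal F$. If $|K|=3m$, every difference has at least $2^m$ realizations. Keep each of the $8^m$ subsets of $K$ with probability $p$; a given realization survives with probability $p^2$, so $p$ slightly above $2^{-m/2}$ keeps a realization of every difference. About $2^{5m/2}$ sets then control $\binom{3m}m$ sets, which is $(27/4)^m$ up to a factor linear in $m$, and $27/4>2^{5/2}$.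

\section{A sparse family with many differences}\label{sec:family}

From now on $m\ge4$ is an integer and $K$ is a set with $|K|=3m$.

\begin{lemma}\label{lem:family}
There is a family $\mathcal F$ of non-empty subsets of $K$ such that
\begin{enumerate}
\item[(F1)] $K\in\mathcal F$, and $\{a\}\in\mathcal F$ for all $a\in K$;
\item[(F2)] for all disjoint $A,B\subseteq K$ with $1\le|A|=|B|\le m$ there is $W\subseteq K\setminus(A\cup B)$ with $A\cup W\in\mathcal F$ and $B\cup W\in\mathcal F$;
\item[(F3)] $|\mathcal F|\le4\sqrt m\,2^{5m/2}+3m+1$.
\end{enumerate}
\end{lemma}

Properties (F2) and (F3) produce the contradiction. Property (F1) costs only $3m+1$ sets and serves the graphs built later: the set $K$ gives short paths, and the singletons tell the elements of $K$ apart.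

\begin{proof}
Let $p=2\sqrt m\,2^{-m/2}$. Then $p^2=4m/2^m\le1$ because $m\ge4$. Let $\mathcal F_0$ contain each non-empty subset of $K$ independently with probability $p$.

Fix $A,B$ as in (F2), with $|A|=|B|=j\le m$. There are $2^{3m-2j}\ge2^m$ choices of $W$. To treat them as independent trials we need the collections $\{A\cup W,B\cup W\}$ to consist of two non-empty sets each and to be pairwise disjoint as $W$ varies. The sets are non-empty since $j\ge1$. If $A\cup W=A\cup W'$, then $W=W'$, because $W$ and $W'$ are disjoint from $A$; the same holds for $B$. An equality $A\cup W=B\cup W'$, with $W'=W$ or not, is impossible, because $A$ is non-empty and disjoint from $B\cup W'$. Hence the events ``$A\cup W\in\mathcal F_0$ and $B\cup W\in\mathcal F_0$'' are independent and have probability $p^2$ each, and by $1-x\le e^{-x}$ the probability that none occurs is at most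
\[
(1-p^2)^{2^m}\le e^{-p^22^m}=e^{-4m}.
\]
A pair $(A,B)$ of disjoint subsets assigns each element of $K$ to $A$, to $B$ or to neither, so there are at most $3^{3m}=27^m$ pairs. By the union bound, $\mathcal F_0$ violates (F2) with probability at most $(27e^{-4})^m$, which is less than $\frac12$ since $e^4>54$. The factor $2\sqrt m$ in $p$ was chosen for this step.

The expected size of $\mathcal F_0$ is at most $p\,8^m=2\sqrt m\,2^{5m/2}$. Markov's inequality, $P(X\ge t)\le E[X]/t$ for a nonnegative random variable $X$ and $t>0$, shows that $|\mathcal F_0|\ge4\sqrt m\,2^{5m/2}$ has probability at most $\frac12$. The two failure probabilities add up to less than $1$, so some $\mathcal F_0$ satisfies (F2) and has at most $4\sqrt m\,2^{5m/2}$ members. Adding $K$ and the $3m$ singletons preserves (F2) and gives (F1) and (F3).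
\end{proof}

For each $m\geq 4$ we fix such a family $\mathcal F$ and put
\[
L_m=\frac{(27/4)^m}{m(3m+1)}.
\]

\begin{lemma}\label{lem:sums}
Let $g:K\to[M]$ be any map. If the numbers $g(S)$, $S\in\mathcal F$, are pairwise distinct, then
\[
M\ \ge\ \frac1m\binom{3m}m\ \ge\ L_m .
\]
\end{lemma}

\begin{proof}
Let $X\ne Y$ be $m$-element subsets of $K$, and put $A=X\setminus Y$, $B=Y\setminus X$. These sets are disjoint, and $1\le|A|=|B|\le m$ because $|X|=|Y|=m$. Take $W$ as in (F2). Then $A\cup W$ and $B\cup W$ are different members of $\mathcal F$, so
\[
0\ne g(A\cup W)-g(B\cup W)=g(A)-g(B)=g(X)-g(Y).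
\]
Thus the $\binom{3m}m$ sums $g(X)$ with $|X|=m$ are distinct elements of $[mM]$, which is the first inequality.

For the second, let $t_j=\binom{3m}j(1/3)^j(2/3)^{3m-j}$ for $0\le j\le 3m$. By the binomial theorem these $3m+1$ terms add up to $1$. The ratio
\[
\frac{t_{j+1}}{t_j}=\frac{3m-j}{2(j+1)}
\]
is at least $1$ exactly when $3j\le3m-2$, that is, when $j\le m-1$. So $t_m$ is the largest term, and $\binom{3m}m(4/27)^m=t_m\ge1/(3m+1)$.
\end{proof}

The next definition isolates what a graph must provide for Lemma~\ref{lem:sums} to apply. We say that $(G,D)$ \emph{carries} $\mathcal F$ if there are vertices $x_S$ $(S\in\mathcal F)$, distinct vertices $y_a$ $(a\in K)$ and a set $Z$ of vertices containing no $y_a$ such that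
\begin{equation}\label{eq:carry}
\begin{aligned}
&\text{either}\quad && N_D(x_S)=Z\cup\{y_a:a\in S\} &&\text{for all }S\in\mathcal F,\\
&\text{or}\quad && N_D(x_S)=Z\cup\{y_a:a\notin S\} &&\text{for all }S\in\mathcal F.
\end{aligned}
\end{equation}
The point is that $Z$ does not depend on $S$.

\begin{lemma}\label{lem:carry}
If $(G,D)$ carries $\mathcal F$ and $f:V(G)\to[M]$ has pairwise distinct weights, then $M\ge L_m$.
\end{lemma}

\begin{proof}
The vertices $x_S$ are distinct, since their $D$-neighborhoods are. Put $g(a)=f(y_a)$ and $c=\sum_{z\in Z}f(z)$. Then $\omega(x_S)=c+g(S)$ for all $S$, or $\omega(x_S)=c+g(K)-g(S)$ for all $S$. In both cases the numbers $g(S)$, $S\in\mathcal F$, are pairwise distinct, and Lemma~\ref{lem:sums} applies.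
\end{proof}

To compare $L_m$ with powers of $2$ we use one numerical fact: $27^4=531441>524288=2^{19}$, so $(27/4)^4>2^{11}$ and
\begin{equation}\label{eq:num}
27/4>2^{11/4}.
\end{equation}

\section{A bipartite counterexample for $D=\{1\}$}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $m=100$, and let $G$ be the bipartite graph with parts $K$ and $\{v_S:S\in\mathcal F\}$ in which $v_S$ is adjacent to exactly the elements of $S$. Write $N$ for the open neighborhood. The graph is connected, since $v_K$ is adjacent to all of $K$ and each $v_S$ has a neighbor in $K$, the set $S$ being non-empty.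

The neighborhoods are pairwise distinct. The set $N(v_S)=S$ determines $S$. For $a\ne b$ in $K$ we have $v_{\{a\}}\in N(a)\setminus N(b)$. Finally $N(v_S)$ and $N(a)$ are non-empty and lie in different parts.

The pair $(G,\{1\})$ carries $\mathcal F$, with $x_S=v_S$, $y_a=a$ and $Z=\emptyset$. By (F3) the number of vertices is
\[
n=|\mathcal F|+300\le40\cdot2^{250}+601<41\cdot2^{250}.
\]
By \eqref{eq:num}, $(27/4)^{100}>2^{275}=2^{25}\cdot2^{250}$, and $2^{25}=33554432>1234100=41\cdot30100$. Therefore
\[
L_{100}=\frac{(27/4)^{100}}{30100}>41\cdot2^{250}>n,
\]
and by Lemma~\ref{lem:carry} no map $f:V(G)\to[n]$ has pairwise distinct weights.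
\end{proof}

\section{All other distance sets}\label{sec:B}

Let $D$ be a distance set other than $\{0\}$, $\mathbb Z_{>0}$, $\mathbb Z_{\ge0}$. An arbitrary $D$ looks hard to control, but in a graph of small diameter only its first few elements matter.

\subsection{Reduction to one distance}

Let $\chi$ be the indicator function of $D$. The three excluded sets are exactly the non-empty $D$ for which $D\cap\mathbb Z_{>0}$ is $\emptyset$ or $\mathbb Z_{>0}$. So $\chi$ is not constant on $\mathbb Z_{>0}$, and there is a least $d\ge1$ with $\chi(d)\ne\chi(d+1)$:
\[
\chi(1)=\dots=\chi(d)\ne\chi(d+1).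
\]
Let $G$ be connected with diameter at most $d+1$, and put
\[
R(x)=\{y:d(x,y)=d+1\},\qquad R[x]=R(x)\cup\{x\}.
\]
Only the distances $0,\dots,d+1$ occur in $G$, which leaves two situations.
\begin{itemize}
\item If $\chi(0)=\chi(1)$, then $N_D(x)=R(x)$ for all $x$ (when $d+1\in D$) or $N_D(x)=V(G)\setminus R(x)$ for all $x$ (when $d+1\notin D$). We put $R^*(x)=R(x)$ and speak of the \emph{open} case.
\item If $\chi(0)\ne\chi(1)$, then $\chi(0)=\chi(d+1)$, and $N_D(x)=R[x]$ for all $x$ or $N_D(x)=V(G)\setminus R[x]$ for all $x$. We put $R^*(x)=R[x]$ and speak of the \emph{closed} case.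
\end{itemize}
For instance, $\{2\}$ and $\{0,1\}$ are open with $d=1$, the sets $\{1\}$ and $\{0,2\}$ are closed with $d=1$, and $\{1,2\}$ is closed with $d=2$.

Complementation does not affect what we need. The pair $(G,D)$ is separated if and only if the sets $R^*(x)$ are pairwise distinct. If $R^*(x_S)=Z\cup\{y_a:a\notin S\}$ for all $S$, with $Z$ containing no $y_a$, then $V(G)\setminus R^*(x_S)=Z'\cup\{y_a:a\in S\}$, where $Z'$ consists of the vertices outside $Z\cup\{y_a:a\in K\}$; so \eqref{eq:carry} holds in either form. It is therefore enough to prove the following.

\begin{proposition}\label{prop:graphs}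
For every $m\ge4$ there is a connected graph $G$ of diameter at most $d+1$, with $3m\le|V(G)|\le(d+1)(|\mathcal F|+3m+1)$, such that the sets $R^*(x)$ are pairwise distinct and
\[
R^*(x_S)=Z\cup\{y_a:a\notin S\}\qquad(S\in\mathcal F)
\]
for some vertices $x_S$, distinct vertices $y_a$ and a set $Z$ containing no $y_a$.
\end{proposition}

In words, $x_S$ must be at distance exactly $d+1$ from $y_a$ when $a\notin S$ and closer when $a\in S$, which is achieved by stretching the graph of Section~\ref{sec:A} along paths. The difficulty is that $Z$ must be independent of $S$, and this is where the two cases part. In the open case $x_S\notin R^*(x_S)$, so $Z$ contains no $x_S$, and the vertices $x_S$ must be pairwise at distance at most $d$. In the closed case $x_S\in R^*(x_S)$; in our graphs no $x_S$ is a $y_a$, so $Z$ contains every $x_S$, and these vertices must be pairwise at distance exactly $d+1$.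

\subsection{The open case}

The vertices of $G$ are $v_S$ for $S\in\mathcal F$, $a_i$ for $a\in K$ and $1\le i\le d$, and one more vertex $z$. The vertices $v_S$ form a clique, $v_S$ is joined to $a_1$ for $a\in S$, each \emph{strand} $a_1a_2\cdots a_d$ is a path, and $a_d$ is joined to $z$ for every $a\in K$; see Figure~\ref{fig:open}. The clique keeps the $v_S$ close to one another. The vertex $z$ controls the diameter: without it $a_d$ and $b_d$ would be at distance $2d$. Give $v_S$, $a_i$, $z$ the \emph{levels} $0$, $i$, $d+1$. An edge changes the level by at most $1$, so the distance between two vertices is at least the difference of their levels.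

\begin{figure}[ht]
\centering
\begin{tikzpicture}[dot/.style={circle,fill,inner sep=1.5pt}]
\node[dot,label=above:$v_{\{a\}}$] (v1) at (0,2.4) {};
\node[dot,label=left:$v_K$] (v2) at (0,1.2) {};
\node[dot,label=below:$v_{\{b,c\}}$] (v3) at (0,0) {};
\foreach \i in {1,2,3} {
  \node[dot,label=above:$a_{\i}$] (a\i) at ({1.5*\i+0.5},2.4) {};
  \node[dot,label=above:$b_{\i}$] (b\i) at ({1.5*\i+0.5},1.2) {};
  \node[dot,label=below:$c_{\i}$] (c\i) at ({1.5*\i+0.5},0) {};
}
\node[dot,label=right:$z$] (z) at (6.5,1.2) {};
\draw (v1)--(v2)--(v3);
\draw (v1) .. controls (-1.4,1.9) and (-1.4,0.5) .. (v3);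
\draw (v1)--(a1) (v2)--(a1) (v2)--(b1) (v2)--(c1) (v3)--(b1) (v3)--(c1);
\draw (a1)--(a2)--(a3)--(z) (b1)--(b2)--(b3)--(z) (c1)--(c2)--(c3)--(z);
\end{tikzpicture}
\caption{Part of the graph for the open case with $d=3$: three vertices $v_S$ of the clique, the strands of three elements $a,b,c\in K$, and $z$. The vertex $v_S$ is joined to the first vertex of the strand of each element of $S$. The vertices shown at distance $d+1=4$ from $v_{\{a\}}$ are $z$, $b_3$ and $c_3$.}
\label{fig:open}
\end{figure}

We compute all distances.
\begin{itemize}
\item $d(v_S,v_T)=1\le d$ for $S\ne T$.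
\item $d(v_S,z)=d+1$: the levels give the lower bound, and the path along the strand of any $a\in S$ attains it. Here $S\ne\emptyset$ is used.
\item $d(v_S,a_i)=i$ if $a\in S$, by levels and the path along the strand. If $a\notin S$, the path through $v_{\{a\}}$ has length $i+1$. A path of length $i$ would rise one level at each step, so it would be $v_S,b_1,\dots,b_i$ with $b\in S$ and would not end at $a_i$. Hence $d(v_S,a_i)=i+1$. In all, $d(v_S,a_i)\le d$, except that $d(v_S,a_d)=d+1$ for $a\notin S$.
\item $d(a_i,z)\le d+1-i\le d$ and $d(a_i,a_j)\le|i-j|<d$.
\item For $a\ne b$, the paths through $v_K$ and through $z$ give $d(a_i,b_j)\le\min(i+j,\,2d+2-i-j)$. This is at most $d$ if $i+j\le d$ or $i+j\ge d+2$. If $i+j=d+1$, the distance is exactly $d+1$: a path that leaves the strand of $a$ passes through a vertex of level $0$, and then has length at least $i+j=d+1$, or through $z$, and then has length at least $(d+1-i)+(d+1-j)=d+1$.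
\end{itemize}
So $G$ is connected of diameter at most $d+1$, and
\begin{gather*}
R(v_S)=\{z\}\cup\{a_d:a\notin S\},\qquad R(z)=\{v_S:S\in\mathcal F\},\\
R(a_i)=\{b_{d+1-i}:b\in K\setminus\{a\}\}\cup Q_{a,i},
\end{gather*}
where $Q_{a,d}=\{v_S:a\notin S\}$ and $Q_{a,i}=\emptyset$ for $i<d$. These sets are pairwise distinct. Only the sets $R(v_S)$ contain $z$, and $R(v_S)$ determines $S$. The set $R(z)$ contains no strand vertex, whereas $R(a_i)$ contains $3m-1$ of them; their common level $d+1-i$ determines $i$, and the one strand that they miss determines $a$. Proposition~\ref{prop:graphs} holds with $x_S=v_S$, $y_a=a_d$ and $Z=\{z\}$, and $G$ has $|\mathcal F|+3md+1$ vertices.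

\subsection{The closed case}

Now the vertices $x_S$ must be pairwise far apart, so we take them to be the ends of pendant paths. Start from a connected graph $H$ and attach to a vertex $w$ a path $w=w^0,w^1,\dots,w^k$ on new vertices $w^1,\dots,w^k$, where $k\ge0$ may depend on $w$. A path from $w^i$ to a vertex outside this pendant path passes through $w$, and a shortest path between two vertices of $H$ stays in $H$. Hence for distinct vertices $w,y$ of $H$,
\begin{equation}\label{eq:pendant}
d(w^i,y^j)=i+j+d_H(w,y).
\end{equation}
Our graphs $H$ have diameter at most $2$ and contain vertices $v_S$ and the elements $a\in K$, with $v_S$ adjacent to $a$ exactly when $a\in S$. If the paths at the $v_S$ have length $p$, their ends are at distance $2p+1$ or $2p+2$ from one another, according to whether the $v_S$ are adjacent in $H$ or not. This distance must be $d+1$, so the parity of $d$ decides. The paths at the elements of $K$ get the length $q$ with $p+q+2=d+1$.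

\medskip
\noindent\emph{The case $d=2p+1$, $p\ge0$.} Here the $v_S$ are pairwise non-adjacent and $q=p$. Let $H$ be the bipartite graph on $\{v_S:S\in\mathcal F\}\cup K$ from Section~\ref{sec:A}, together with a new vertex $u$ adjacent to all other vertices; its role is to make the diameter of $H$ at most $2$. Attach a pendant path $w^0,\dots,w^p$ to each $w\ne u$. For distinct $w,y\in V(H)\setminus\{u\}$, formula \eqref{eq:pendant} gives $d(w^i,y^j)\le2p+2=d+1$, with equality exactly when $i=j=p$ and $w,y$ are non-adjacent in $H$. Also $d(w^i,w^j)\le p\le d$ and $d(u,w^i)=i+1\le p+1\le d$. So the diameter is at most $d+1$, and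
\begin{gather*}
R[v_S^p]=\{v_T^p:T\in\mathcal F\}\cup\{a^p:a\notin S\},\\
R[a^p]=\{b^p:b\in K\}\cup\{v_S^p:a\notin S\},
\end{gather*}
while $R[x]=\{x\}$ for every other vertex $x$. These sets are pairwise distinct. A vertex $x$ of the last kind lies in $R[x]$ and in no $R[x']$ with $x'\neq x$. The set $R[v_S^p]$ determines $S$. For $a\ne b$ we have $v_{\{a\}}^p\in R[b^p]\setminus R[a^p]$, and $v_K^p\in R[v_S^p]\setminus R[a^p]$ for all $S$ and $a$. We take $x_S=v_S^p$, $y_a=a^p$ and $Z=\{v_T^p:T\in\mathcal F\}$. The graph has $(p+1)(|\mathcal F|+3m)+1$ vertices.

\medskip
\noindent\emph{The case $d=2p$, $p\ge1$.} Here the $v_S$ form a clique and $q=p-1$. Let $H$ have the vertices $v_S$ $(S\in\mathcal F)$ and $a\in K$, all edges $v_Sv_T$, and the edges $v_Sa$ for $a\in S$. The vertex $v_K$ is adjacent to all others, so no extra vertex is needed. Attach the pendant paths $v_S^0,\dots,v_S^p$ and $a^0,\dots,a^{p-1}$. For $S\ne T$ and $a\ne b$, formula \eqref{eq:pendant} gives: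
\begin{itemize}
\item $d(v_S^i,v_T^j)=i+j+1\le d+1$, with equality exactly when $i=j=p$;
\item $d(v_S^i,a^j)=i+j+1\le 2p=d$ if $a\in S$, and $d(v_S^i,a^j)=i+j+2\le d+1$ if $a\notin S$, with equality exactly when $i=p$ and $j=p-1$;
\item $d(a^i,b^j)=i+j+2\le2p=d$.
\end{itemize}
Distances within one pendant path are at most $p\le d$. So the diameter is at most $d+1$, and
\begin{gather*}
R[v_S^p]=\{v_T^p:T\in\mathcal F\}\cup\{a^{p-1}:a\notin S\},\\
R[a^{p-1}]=\{a^{p-1}\}\cup\{v_S^p:a\notin S\},
\end{gather*}
while $R[x]=\{x\}$ for every other vertex $x$. These sets are pairwise distinct. A vertex $x$ of the last kind lies only in $R[x]$. The set $R[v_S^p]$ determines $S$. The set $R[a^{p-1}]$ contains $a^{p-1}$ and no $b^{p-1}$ with $b\ne a$, so it determines $a$. And $v_K^p\in R[v_S^p]\setminus R[a^{p-1}]$ for all $S$ and $a$. We take $x_S=v_S^p$, $y_a=a^{p-1}$ and $Z=\{v_T^p:T\in\mathcal F\}$. The graph has $(p+1)|\mathcal F|+3mp$ vertices.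

\medskip
Each of the three graphs contains the $3m$ vertices $y_a$, and each of the three vertex counts is at most $(d+1)(|\mathcal F|+3m+1)$. This proves Proposition~\ref{prop:graphs}.

\subsection{Counting labels}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $G$ be the graph of Proposition~\ref{prop:graphs} and $n=|V(G)|$. It is connected, and $(G,D)$ is separated and carries $\mathcal F$. Since $4m\le2^m$, we have $6m+2\le8m\le2^{m+1}\le\sqrt m\,2^{5m/2}$, so (F3) gives
\[
n\le(d+1)\bigl(4\sqrt m\,2^{5m/2}+6m+2\bigr)\le C\sqrt m\,2^{5m/2},\qquad C=5(d+1),
\]
and $C$ does not depend on $m$. As $1.1\cdot\frac52=\frac{11}4$, this yields $n^{1.1}\le C^{1.1}m^{0.55}\,2^{11m/4}$. Put $\rho=(27/4)/2^{11/4}$, which exceeds $1$ by \eqref{eq:num}. Then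
\[
\frac{L_m}{n^{1.1}}\ \ge\ \frac{\rho^{\,m}}{C^{1.1}\,m^{1.55}\,(3m+1)},
\]
and the right side tends to infinity with $m$. So $L_m>n^{1.1}$ for all sufficiently large $m$, and by Lemma~\ref{lem:carry} no map $f:V(G)\to[\lfloor n^{1.1}\rfloor]$ has pairwise distinct weights. Since $[n]\subseteq[\lfloor n^{1.1}\rfloor]$, the graph $G$ is not $D$-antimagic. Finally $n\ge3m$, so $n$ is arbitrarily large and infinitely many graphs arise.
\end{proof}

\begin{thebibliography}{1}

\bibitem{conj}
\texttt{https://mdpi-res.com/\allowbreak d\_attachment/\allowbreak symmetry/\allowbreak symmetry-13-02071/\allowbreak article\_deploy/\allowbreak symmetry-13-02071.pdf?\allowbreak version=1635846943}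

\end{thebibliography}
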